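\title{Separated sets in $\mathbf{C}^n$ are tame}

\begin{abstract}
An infinite discrete set $E\subset\mathbf C^n$, $n\ge2$, is tame if an automorphism of $\mathbf C^n$ maps it onto $\{(k,0,\dots,0):k=1,2,\dots\}$. We prove that every infinite set whose points are at mutual distance at least $1$ is tame. More generally, an infinite discrete set $E$ is tame if the sums of $|p|^{-2n}$ over $p\in E$, $1\le|p|\le R$, are $O(\log R)$ along some sequence $R\to\infty$. The automorphism is a composition of five shears, so it preserves volume. The proof splits $\mathbf C^n=\mathbf C^{n-1}\times\mathbf C$ by a generic linear coordinate $w$ and builds, one thin annulus of the $w$-plane at a time, an entire map $h$ with $|z+h(w)|\to\infty$ along $E$.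
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge2$. An \emph{automorphism} of $\mathbf C^n$ is a biholomorphic map of $\mathbf C^n$ onto itself; these maps form the group $\operatorname{Aut}(\mathbf C^n)$. A set $E\subset\mathbf C^n$ is \emph{discrete} if it has no accumulation point in $\mathbf C^n$, that is, if every ball contains only finitely many of its points. Let $\mathbf N=\{1,2,3,\dots\}$ and $e_1=(1,0,\dots,0)$. An infinite discrete set $E$ is \emph{tame} if $F(E)=\mathbf Ne_1$ for some $F\in\operatorname{Aut}(\mathbf C^n)$. If $F(E)=F'(E')=\mathbf Ne_1$, then $F'^{-1}\circ F$ maps $E$ onto $E'$. So the tame sets form a single orbit of $\operatorname{Aut}(\mathbf C^n)$: they are the sets that automorphisms cannot tell from the simplest sequence tending to infinity.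

For $n=1$ the automorphisms are the affine maps, the same definition would give only the progressions $\{\alpha k+\beta:k\in\mathbf N\}$, and $\{k^2:k\in\mathbf N\}$ would not be tame. For $n\ge2$ there is much more room. Put $m=n-1$ and write the points of $\mathbf C^n=\mathbf C^m\times\mathbf C$ as $p=(z,w)$. A \emph{shear} is a map
\[
(z,w)\mapsto(z+k(w),w)\qquad\text{or}\qquad(z,w)\mapsto(z,w+f(z))
\]
with $k:\mathbf C\to\mathbf C^m$ and $f:\mathbf C^m\to\mathbf C$ entire. Replacing $k$ by $-k$, or $f$ by $-f$, gives the inverse, so a shear is an automorphism; its Jacobian matrix is triangular with ones on the diagonal, so it has determinant $1$ and preserves volume. Entire functions take prescribed values on discrete sets, so shears move infinitely many points independently, and many sets are tame (Lemma~\ref{lem:proper}). Not all are: Rosay and Rudin \cite{RR} proved that non-tame infinite discrete sets exist in $\mathbf C^n$ for every $n\ge2$. One therefore looks for a metric condition that forces tameness. Call $E$ \emph{separated} if any two of its points are at distance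 at least $1$; such a set is discrete. The following question comes from \cite{RR}: \emph{must every infinite separated set $E\subset\mathbf C^n$ be tame?}

A volume count suggests caution. If $F(E)=\mathbf Ne_1$, the first coordinate $F_1$ tends to infinity along $E$, so each region $\{|F_1|\le T\}$ contains only finitely many points of $E$; when $F$ preserves volume, these regions have infinite volume. A separated set such as the lattice $\mathbf Z[i]^n$ has about one point per unit volume and comes within a bounded distance of every point of $\mathbf C^n$, so one expects infinitely many of its points in a region of infinite volume that is chosen at random. The answer is nevertheless yes, because the region can be chosen piece by piece, each piece after looking at $E$.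

\begin{theorem}\label{thm:A}
Let $E\subset\mathbf C^n$ be infinite, and suppose that any two of its points are at distance at least $1$. Then $E$ is tame.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $E\subset\mathbf C^n$ be infinite and discrete, and suppose that
\begin{equation}\label{eq:density}
\liminf_{R\to\infty}\ \frac1{\log R}\sum_{p\in E,\ 1\le|p|\le R}|p|^{-2n}<\infty .
\end{equation}
Then $E$ is tame. This holds in particular if $\#\{p\in E:|p|\le R\}=O(R^{2n})$, or if $\sum_{p\in E\setminus\{0\}}|p|^{-2n}<\infty$.
\end{theorem}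

In both theorems the automorphism $F$ with $F(E)=\mathbf Ne_1$ can be taken to be a composition of five shears, so it preserves volume. Consequently any two sets as in Theorem~\ref{thm:B} are equivalent under a volume-preserving automorphism. By the existence of non-tame sets, some hypothesis beyond discreteness is needed in Theorem~\ref{thm:B}; we do not claim that \eqref{eq:density} is optimal.

Theorem~\ref{thm:B} contains Theorem~\ref{thm:A}: the open balls of radius $\frac12$ about the points of a separated set in $\{|p|\le R\}$ are disjoint and lie in $\{|p|<R+\frac12\}$, so there are at most $(2R+1)^{2n}$ such points. We still give a direct proof of Theorem~\ref{thm:A}, which is short and elementary. Section~\ref{sec:proper} reduces tameness to finding one entire map $h$, and Section~\ref{sec:idea} explains the method on a lattice in $\mathbf C^2$. Section~\ref{sec:construction} builds $h$ under a condition called bounded resonance. Section~\ref{sec:average} shows how that condition follows, after a generic linear shear, from a mean estimate, which Sections~\ref{sec:A}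 and~\ref{sec:B} prove under the two hypotheses.

Throughout, $|\cdot|$ is the Euclidean norm of a vector or the Lebesgue measure of a set, $v_k$ is the volume of the unit ball of $\mathbf C^k$ (with $v_0=1$), and $a\cdot z=\sum_{i=1}^m a_iz_i$ for $a,z\in\mathbf C^m$.

\section{Proper projections}\label{sec:proper}

We need interpolation on discrete sets. It follows from the theorems of Weierstrass and Mittag-Leffler in one variable and from Cartan's Theorem~B in general. Here is a direct proof, whose device is used again later: a high power of a linear function is tiny on an inner ball and still acts farther out.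

\begin{lemma}\label{lem:interp}
Let $\zeta_1,\zeta_2,\dots$ be distinct points of $\mathbf C^k$ with $|\zeta_s|\to\infty$, and let $b_1,b_2,\dots\in\mathbf C$. There is an entire function $f$ on $\mathbf C^k$ with $f(\zeta_s)=b_s$ for all $s$.
\end{lemma}

\begin{proof}
Put
\[
P_s(x)=\prod_{t<s}\frac{(x-\zeta_t)\cdot\overline{(\zeta_s-\zeta_t)}}{|\zeta_s-\zeta_t|^2},\qquad \ell_s(x)=\frac{x\cdot\overline{\zeta_s}}{|\zeta_s|^2},
\]
with $\ell_s=1$ if $\zeta_s=0$. Then $P_s(\zeta_s)=\ell_s(\zeta_s)=1$, $P_s(\zeta_t)=0$ for $t<s$, and, for $\zeta_s\neq0$, $|\ell_s|\le\frac12$ on the ball $B_s=\{|x|\le|\zeta_s|/2\}$. Define $f_s=c_sP_s\ell_s^{N_s}$ recursively: first $c_s=b_s-\sum_{t<s}f_t(\zeta_s)$, then $N_s$ so large that $|f_s|\le2^{-s}$ on $B_s$ if $\zeta_s\ne0$. A compact set lies in all but finitely many $B_s$, so $f=\sum_sf_s$ is entire, and $f(\zeta_s)=\sum_{t<s}f_t(\zeta_s)+c_s=b_s$.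
\end{proof}

Call a map $\phi:E\to\mathbf C^k$ \emph{proper} if for each $T$ only finitely many $p\in E$ have $|\phi(p)|\le T$.

\begin{lemma}\label{lem:proper}
Let $E\subset\mathbf C^n$ be infinite, and suppose that $(z,w)\mapsto z$ is proper on $E$. Then a composition of three shears maps $E$ onto $\mathbf Ne_1$.
\end{lemma}

\begin{proof}
Each fiber $\{w:(\zeta,w)\in E\}$ is finite, so the $z$-coordinates of $E$ form an infinite sequence of distinct points $\zeta_s$ with $|\zeta_s|\to\infty$. The first shear makes the $w$-coordinates distinct and tending to infinity. Choose $b_s\in\mathbf C$ recursively, so large that the finite set $W_s=\{w+b_s:(\zeta_s,w)\in E\}$ lies in $\{|w|>s\}$ and misses $W_1,\dots,W_{s-1}$. With $f$ entire and $f(\zeta_s)=b_s$, the shear $(z,w)\mapsto(z,w+f(z))$ maps $E$ onto a set $\{(z^{(i)},w_i):i\in\mathbf N\}$ with distinct $w_i$ and $|w_i|\to\infty$. Let $e_1'$ be the first basis vector of $\mathbf C^m$. Lemma~\ref{lem:interp}, applied to each component, gives an entire $k:\mathbf C\to\mathbf C^m$ with $k(w_i)=ie_1'-z^{(i)}$, and $(z,w)\mapsto(z+k(w),w)$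 maps the set onto $\{(ie_1',w_i)\}$. Finally $(z,w)\mapsto(z,w+g(z_1))$, with $g$ entire and $g(i)=-w_i$, maps it onto $\{(ie_1',0)\}=\mathbf Ne_1$.
\end{proof}

So $E$ is tame as soon as there is an entire map $h:\mathbf C\to\mathbf C^m$ such that $z+h(w)$ is proper on $E$: apply the shear $(z,w)\mapsto(z+h(w),w)$ and then Lemma~\ref{lem:proper}. For sparse sets a linear $h$ chosen at random will do.

\begin{example}\label{ex:linear}
Suppose that $\sum_{p\in E\setminus\{0\}}|p|^{-2m}<\infty$. Then $z+cw$ is proper on $E$ for almost every $c\in\mathbf C^m$ with $|c|\le1$. Indeed, fix $T\in\mathbf N$ and call $c$ bad for $p=(z,w)$ if $|c|\le1$ and $|z+cw|\le T$. Then $|p|\le|z|+|w|\le T+2|w|$, so $|w|\ge|p|/4$ when $|p|\ge2T$, and the bad $c$ lie in a ball of radius $T/|w|\le4T/|p|$, of volume at most $v_m(4T)^{2m}|p|^{-2m}$. These volumes have a finite sum, so by the Borel--Cantelli lemma almost every $c$ is bad for only finitely many $p$. Now let $T$ run through $\mathbf N$.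
\end{example}

The exponent here is $2m=2n-2$. Theorem~\ref{thm:B} has the exponent $2n$ and allows logarithmic divergence; Remark~\ref{rem:gain} traces where these gains come from.

\section{The idea, on a lattice in $\mathbf C^2$}\label{sec:idea}

Let $L=\mathbf Z[i]^2\subset\mathbf C^2$. It is separated, and every point of $\mathbf C^2$ is within distance $1$ of $L$.

\emph{No linear projection is proper on $L$.} If $\phi:\mathbf C^2\to\mathbf C$ is linear, its kernel is unbounded, so infinitely many $p\in L$ lie within distance $1$ of the kernel, and they satisfy $|\phi(p)|\le\|\phi\|$.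

\emph{The coordinate $w$ must be chosen.} For $p=(z,w)\in\mathbf C^m\times\mathbf C$ and $a\in\mathbf C^m$ put
\[
w_a(p)=w+a\cdot z,\qquad E_a=\{(z,w_a(p)):p=(z,w)\in E\},
\]
so that $E_a$ is the image of $E$ under a linear shear. Let $a=\alpha/\beta$ with $\alpha,\beta\in\mathbf Z[i]$, $\beta\ne0$. For $w_0,k\in\mathbf Z[i]$ the point $(\beta k,w_0-\alpha k)\in L$ has $w_a=w_0$, so $L_a\supset\beta\mathbf Z[i]\times\{w_0\}$. Whatever $h$ is, some $z\in\beta\mathbf Z[i]$ has $|z+h(w_0)|\le|\beta|$, and this happens for every $w_0$. So $z+h(w)$ is never proper on $L_a$. These $a$ are dense and include $a=0$; a good $a$ has to be found by a measure argument.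

\emph{Averaging over $a$.} Let $U=[0,1]^2\subset\mathbf C$. For $z\in\mathbf Z[i]\setminus\{0\}$ and a Borel set $B\subset\mathbf C$,
\begin{equation}\label{eq:lattice}
\int_U\#\{w\in\mathbf Z[i]:w+az\in B\}\,da=|B| .
\end{equation}
To see this, let $\varphi(s)=\#\{w\in\mathbf Z[i]:w+s\in B\}$. It is $\mathbf Z[i]$-periodic and $\int_U\varphi=|B|$. The left side is $|z|^{-2}\int_{zU}\varphi$, and $zU$ is a fundamental domain of the sublattice $z\mathbf Z[i]$, of index $|z|^2$, so $\int_{zU}\varphi=|z|^2|B|$. Now fix $h$, an annulus $A$ in the $w$-plane and $M>0$. By \eqref{eq:lattice}, the mean number of points of $L_a$ with $z\ne0$ in the tube $\{w\in A,\ |z+h(w)|<M\}$ is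
\[
\int_A\#\{z\in\mathbf Z[i]\setminus\{0\}:|z+h(w)|<M\}\,dw\le(2M+1)^2|A| .
\]
Over a thin annulus this is small, even for large $M$. But the annuli must cover the plane, so the sum of these bounds diverges, and a single random choice as in Example~\ref{ex:linear} proves nothing.

\emph{A fresh parameter for each annulus.} We fix $a$ once and use a new parameter on every annulus. Return to general $m$. Suppose $h$ is satisfactory on a disc of radius slightly less than $\rho$, and consider
\[
A=A(\rho,r)=\{w\in\mathbf C:\rho<|w|\le r\}.
\]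
Add to $h$ the term $c(w/\rho)^N$ with $c\in\mathbf C^m$, $1\le|c|\le2$. For large $N$ it is negligible on the disc. For a point $(z,w)$ over $A$, the $c$ with $|z+h(w)+c(w/\rho)^N|<M$ form a ball of radius $M/|w/\rho|^N$. If $|z|$ is large compared with $M$ and $\sup_A|h|$, this ball can meet the ring $1\le|c|\le2$ only if $z$ and $(w/\rho)^N$ have comparable size, since otherwise one of them dominates the sum. Put, for $t>0$,
\[
A_N(t)=\{w\in A:t/3\le|w/\rho|^N\le2t\},
\]
call $(z,w)$ \emph{$N$-resonant} if $w\in A_N(|z|)$, and define for a discrete set $E$ the \emph{resonant weight}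
\begin{equation}\label{eq:sigma}
\sigma_N(E;\rho,r)=\sum_{(z,w)\in E,\ w\in A_N(|z|)}|z|^{-2m}.
\end{equation}
Since $1<|w/\rho|^N\le(r/\rho)^N$ on $A$,
\begin{equation}\label{eq:range}
A_N(t)=\emptyset\quad\text{unless}\quad\tfrac12<t\le3(r/\rho)^N,
\end{equation}
so the sum is finite. A resonant point excludes a ball of radius at most $3M/|z|$, so the excluded volume is at most $v_m(3M)^{2m}\sigma_N$. The point of $\sigma_N$ is that it does not involve $h$, which will depend on $a$ and on all earlier choices.

For the lattice, \eqref{eq:lattice} computes the mean of $\sigma_N$. With $Y=|w/\rho|^N>1$,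
\[
\int_U\sigma_N(L_a;\rho,r)\,da=\sum_{z\ne0}|z|^{-2}|A_N(|z|)|=\int_A\ \sum_{Y/2\le|z|\le3Y}|z|^{-2}\,dw\le196\,|A|,
\]
because the inner sum has at most $(6Y+1)^2\le49Y^2$ terms, each at most $4/Y^2$. The bound is independent of $N$ and proportional to $|A|$. So the excluded area has mean at most $9\cdot196\,\pi M^2|A|$, against the area $3\pi$ of the ring, and a good $c$ is to be expected when $M^2|A|$ is below a fixed constant. Annuli of areas about $1/j$ still exhaust the plane, and they allow $M_j$ of order $\sqrt j\to\infty$.

One difficulty remains. A bound on the mean gives a bound on $\sigma_N$ only for a fixed fraction of the $a$, while one $a$ must serve infinitely many annuli. The freedom in $N$ resolves this: any large $N$ may be used, and for large $N$ the mean estimate holds on arbitrarily small cubes of parameters $a$ (Section~\ref{sec:average}).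

\section{Construction of $h$}\label{sec:construction}

\begin{definition}\label{def:resonance}
A discrete set $E\subset\mathbf C^n$ has \emph{bounded resonance} if there is $\Gamma>0$ such that
\[
\liminf_{N\to\infty}\sigma_N(E;\rho,r)\le\Gamma\,|A(\rho,r)|\qquad\text{for all rational }\rho,r\text{ with }0<\rho<r\le2\rho .
\]
\end{definition}

The condition is imposed on a dense family of annuli because the radius $\rho$ will depend on the earlier steps; the family is countable so that null sets can be discarded later. What matters is that $\Gamma$ is the same for all annuli.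

\begin{proposition}\label{prop:h}
If $E$ is discrete and has bounded resonance, then there is an entire map $h:\mathbf C\to\mathbf C^m$ such that $z+h(w)$ is proper on $E$.
\end{proposition}

\begin{proof}
Let $\kappa=\min\{1,1/(2\pi9^m\Gamma)\}$ and $M_j=(j+1)^{1/(2m)}$ for $j\ge0$. Put $r_0=1$ and choose rational $r_1,r_2,\dots>0$ recursively with
\[
\frac{\kappa}{2(j+1)}\le r_{j+1}^2-r_j^2\le\frac{\kappa}{j+1}.
\]
The lower bound gives $r_j\to\infty$. The upper bound gives $r_{j+1}^2\le r_j^2+1\le2r_j^2$ and $M_j^{2m}|A(r_j,r_{j+1})|\le\pi\kappa$. We construct polynomial maps $h_0=0,h_1,h_2,\dots$ from $\mathbf C$ to $\mathbf C^m$ such that, for all $j\ge0$,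
\begin{enumerate}
\item[(i)] $|h_{j+1}(w)-h_j(w)|\le2^{-j}$ for $|w|\le r_j$;
\item[(ii)] $|z+h_{j+1}(w)|\ge M_j$ for all $(z,w)\in E$ with $r_j<|w|\le r_{j+1}$.
\end{enumerate}

\emph{This suffices.} By (i) and $r_j\to\infty$, the limit $h=\lim h_j$ exists locally uniformly and is entire. If $(z,w)\in E$ and $r_j<|w|\le r_{j+1}$, then (i) applies to all steps $i>j$, and $|z+h(w)|\ge M_j-\sum_{i>j}2^{-i}\ge M_j-1$. Given $T$, choose $J$ with $M_j>T+1$ for $j\ge J$. A point of $E$ with $|z+h(w)|\le T$ then has $|w|\le r_J$ and $|z|\le T+\max_{|w|\le r_J}|h|$. Since $E$ is discrete, there are finitely many such points.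

\emph{The step from $h_j$ to $h_{j+1}$.} Write $M=M_j$, $r=r_{j+1}$, $S=\max_{|w|\le r}|h_j(w)|$ and $X=3(M+S)$. We take $h_{j+1}(w)=h_j(w)+c(w/\rho)^N$ and choose $\rho$, $N$, $c$ in this order.

\emph{Choice of $\rho$.} For (i) we need $\rho>r_j$. On the gap $r_j<|w|\le\rho$ the new term is bounded by $2$ and cannot push anything away, so the gap must contain no dangerous point. Only finitely many points of $E$ have $r_j<|w|\le r$ and $|z|\le S+M+2$. Take a rational $\rho\in(r_j,r)$ smaller than $|w|$ for all of them. Then $r\le2\rho$, and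
\begin{equation}\label{eq:gap}
(z,w)\in E,\quad r_j<|w|\le\rho\quad\Longrightarrow\quad|z|>S+M+2 .
\end{equation}

\emph{Choice of $N$.} By bounded resonance, $\sigma_N(E;\rho,r)\le2\Gamma|A(\rho,r)|$ for infinitely many $N$. Take such an $N$ so large that $2(r_j/\rho)^N\le2^{-j}$ and
\begin{equation}\label{eq:small}
(z,w)\in E,\quad\rho<|w|\le r,\quad|z|\le X\quad\Longrightarrow\quad|w/\rho|^N\ge X+S+M .
\end{equation}
This is possible because \eqref{eq:small} concerns finitely many points, each with $|w/\rho|>1$.

\emph{Choice of $c$.} For every $c$ with $1\le|c|\le2$, (i) holds. Let $(z,w)\in E$ with $r_j<|w|\le r$, and put $Y=|w/\rho|^N$ and $D=|z+h_{j+1}(w)|$. There are five cases (Figure~\ref{fig:cases}).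
\begin{enumerate}
\item[(a)] $|w|\le\rho$. Then $Y\le1$, and \eqref{eq:gap} gives $D\ge|z|-S-2>M$.
\item[(b)] $|w|>\rho$ and $|z|\le X$. Then \eqref{eq:small} gives $D\ge Y-X-S\ge M$.
\item[(c)] $|w|>\rho$, $|z|>X$ and $Y<|z|/3$. Then $D\ge|z|-2Y-S>|z|/3-S>M$.
\item[(d)] $|w|>\rho$, $|z|>X$ and $Y>2|z|$. Then $D\ge Y-|z|-S>|z|-S>M$.
\item[(e)] $|w|>\rho$, $|z|>X$ and $|z|/3\le Y\le2|z|$. The point is $N$-resonant. The $c$ with $D<M$ form a ball with center $-(z+h_j(w))(\rho/w)^N$ and radius $M/Y\le3M/|z|$.
\end{enumerate}
The balls in case (e) have total volume at most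
\[
v_m(3M)^{2m}\sigma_N(E;\rho,r)\le v_m9^m\cdot2\Gamma\cdot M_j^{2m}|A(r_j,r_{j+1})|\le v_m\,2\pi9^m\Gamma\kappa\le v_m .
\]
The ring $\{1\le|c|\le2\}$ has volume $(4^m-1)v_m\ge3v_m$, so some $c$ in the ring lies in none of the balls. With this $c$, (ii) holds.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!30] (3.033,1.5)--(3.7,1.5)--(6,4.26)--(6,5.06)--cycle;
\draw[->] (0.3,0)--(7,0) node[right] {$\log|w|$};
\draw[->] (0.5,-0.2)--(0.5,5.4) node[above] {$\log|z|$};
\draw[dashed] (1,5.2)--(1,0) node[below] {$\log r_j$};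
\draw[dashed] (2.2,5.2)--(2.2,0) node[below] {$\log\rho$};
\draw[dashed] (6,5.2)--(6,0) node[below] {$\log r_{j+1}$};
\draw (2.2,1.5)--(6,1.5) node[right] {$\log X$};
\draw (1,1.1)--(2.2,1.1);
\draw (3.033,1.5)--(6,5.06);
\draw (3.7,1.5)--(6,4.26);
\node at (1.6,0.55) {$\emptyset$};
\node at (1.6,3) {(a)};
\node at (5,0.75) {(b)};
\node at (3.3,4) {(c)};
\node at (5.3,2.3) {(d)};
\node at (4.7,3.1) {(e)};
\end{tikzpicture}
\caption{One step of the construction, which adds $c(w/\rho)^N$ to $h_j$. In logarithmic coordinates the points $(z,w)$ with $|z|$ comparable to $|w/\rho|^N$ fill a strip of slope $N$. In regions (a) and (c) the vector $z$ dominates, in (b) and (d) the new term dominates, and the region marked $\emptyset$ contains no point of $E$. Only the points of $E$ in the shaded part (e) restrict the choice of $c$.}\label{fig:cases}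
\end{figure}

\begin{corollary}\label{cor:five}
Let $E$ be infinite and discrete. If $E_a$ has bounded resonance for some $a\in\mathbf C^m$, then a composition of five shears maps $E$ onto $\mathbf Ne_1$.
\end{corollary}

\begin{proof}
Apply the shear $(z,w)\mapsto(z,w+a\cdot z)$, then $(z,w)\mapsto(z+h(w),w)$ with the map $h$ that Proposition~\ref{prop:h} gives for $E_a$, then the three shears of Lemma~\ref{lem:proper}.
\end{proof}

\section{Averaging over the linear shear}\label{sec:average}

Let $U=[0,1]^{2m}\subset\mathbf C^m$ be the set of $a$ whose coordinates have real and imaginary parts in $[0,1]$, and let $d=\sqrt{2m}$ be its diameter; $|a|\le d$ on $U$. A \emph{cube} is a closed cube with sides parallel to those of $U$. Let $E$ be discrete, fix $0<\rho<r$, write $A=A(\rho,r)$, and put $\sigma_N(a)=\sigma_N(E_a;\rho,r)$. The linear shear does not change $z$, so $\sigma_N$ is the sum over $p=(z,w)\in E$, $z\neq0$, of the functions $|z|^{-2m}\mathbf 1[w_a(p)\in A_N(|z|)]$ of $a$. It is a countable sum of nonnegative Borel functions, hence Borel, and its integral over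 a cube $Q$ is $I_N(Q,0)$, where
\begin{equation}\label{eq:I}
I_N(Q,X)=\sum_{p\in E,\ |z|>X}|z|^{-2m}\,\bigl|\{a\in Q:w_a(p)\in A_N(|z|)\}\bigr| .
\end{equation}
We collect three estimates for the terms of this sum.

\emph{Slices.} For $p=(z,w)$ with $z\ne0$ and $\zeta\in\mathbf C$, the set $H_p(\zeta)=\{a\in\mathbf C^m:w_a(p)=\zeta\}$ is an affine complex hyperplane. Let $\lambda$ be the $(2m-2)$-dimensional Lebesgue measure on such hyperplanes; for $m=1$ a hyperplane is a point, of mass $1$. Write $a=s\bar z/|z|+a'$ with $s\in\mathbf C$ and $a'\cdot z=0$. This is an orthogonal decomposition, and $w_a(p)=w+s|z|$. Fubini's theorem and the substitution $\zeta=w+s|z|$ give, for Borel $B\subset\mathbf C$,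
\begin{equation}\label{eq:slice}
|\{a\in Q:w_a(p)\in B\}|=|z|^{-2}\int_B\lambda\bigl(Q\cap H_p(\zeta)\bigr)\,d\zeta .
\end{equation}
If $Q$ has side $\eta$, a nonempty slice lies in a ball of radius $d\eta$ in the hyperplane. Hence, with $C_1=v_{m-1}d^{2m-2}$,
\begin{equation}\label{eq:slicebound}
|\{a\in Q:w_a(p)\in B\}|\le C_1\eta^{2m-2}|B|\,|z|^{-2}.
\end{equation}

\emph{Resonant annuli are thin.} For $w\in A_N(t)$, $\log|w|$ lies in an interval of length $(\log6)/N$, and $|w|\le r$. The area element is $s^2\,d(\log s)\,d\theta$ in polar coordinates, so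
\begin{equation}\label{eq:thin}
|A_N(t)|\le2\pi r^2(\log6)/N .
\end{equation}

\emph{Points with bounded $z$ do not count.} For every cube $Q\subset U$ and $X>0$,
\begin{equation}\label{eq:negligible}
I_N(Q,0)-I_N(Q,X)\to0\qquad(N\to\infty).
\end{equation}
Indeed, a point with $0<|z|\le X$ and a nonzero term has $|w|\le r+dX$, so it belongs to a finite set that does not depend on $N$, and its term tends to $0$ by \eqref{eq:slicebound} and \eqref{eq:thin}.

This last fact makes the mean estimate local. As $a$ runs through a cube of side $\eta$, the value $w_a(p)$ sweeps a region of size $\eta|z|$, and averaging is effective only when this exceeds the size $r$ of the annulus. By \eqref{eq:negligible} we may discard all points with $|z|\le X$, and let $X$ depend on $\eta$.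

To pass from means to values we use the differentiation theorem of Lebesgue and Besicovitch. Let $Q(a,\eta)$ be the cube with center $a$ and side $\eta$. If $G$ is a finite positive Borel measure on $\mathbf C^m=\mathbf R^{2m}$, then $D_G(a)=\lim_{\eta\to0}G(Q(a,\eta))/\eta^{2m}$ exists and is finite for Lebesgue almost every $a$; if $G=\varphi\,da$ with $\varphi$ integrable, then $D_G=\varphi$ almost everywhere.

\begin{proposition}\label{prop:ae}
Let $E$ be discrete and let $G$ be a finite positive Borel measure on $\mathbf C^m$. Suppose that for all rational $\rho,r$ with $0<\rho<r\le2\rho$ and all cubes $Q\subset U$,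
\begin{equation}\label{eq:mean}
\liminf_{N\to\infty}\int_Q\sigma_N(E_a;\rho,r)\,da\le|A(\rho,r)|\,G(Q).
\end{equation}
Then $E_a$ has bounded resonance for almost every $a\in U$.
\end{proposition}

\begin{proof}
Fix $\rho,r$ and let $\sigma=\liminf_N\sigma_N$. Fatou's lemma and \eqref{eq:mean} give $\int_Q\sigma\,da\le|A|\,G(Q)$ for every cube $Q\subset U$. With $Q=U$ this shows that $\sigma$ is integrable on $U$. Take $Q=Q(a,\eta)$ with $a$ in the interior of $U$, divide by $\eta^{2m}$ and let $\eta\to0$: for almost every $a$ we get $\sigma(a)\le|A|\,D_G(a)$. There are countably many pairs $(\rho,r)$, so for almost every $a\in U$ this holds for all pairs at once and $D_G(a)<\infty$. For such $a$, Definition~\ref{def:resonance} is satisfied with $\Gamma=D_G(a)+1$.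
\end{proof}

By Corollary~\ref{cor:five}, both theorems, with the statement about five shears, follow once \eqref{eq:mean} is proved for one measure $G$ that does not depend on the annulus.

\section{Separated sets: proof of Theorem~\ref{thm:A}}\label{sec:A}

Let $E$ be separated. We prove \eqref{eq:mean} with $G$ a constant multiple of Lebesgue measure on $U$. The exact identity \eqref{eq:lattice} is replaced by a count of points in slanted cylinders, which is the only use of separation. The constants $C_2$, $C_3$ depend only on $m$.

\begin{lemma}\label{lem:count}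
For $a\in U$ and $s,t\ge1$,
\[
\#\{p=(z,w)\in E:|z|\le s,\ |w_a(p)|\le t\}\le C_2\,s^{2m}t^2 .
\]
\end{lemma}

\begin{proof}
The open balls of radius $\frac12$ about these points are disjoint, each of volume $v_n4^{-n}$. If $p'=(z',w')$ lies in the ball about $p$, then $|z'|\le s+\frac12\le2s$ and $|w_a(p')|\le t+\frac12(1+d)\le(1+d)t$. The linear shear preserves volume and maps the set of $p'$ with these two bounds onto a product of balls, of volume $v_m(2s)^{2m}\pi(1+d)^2t^2$. Take $C_2=4^{m+n}\pi(1+d)^2v_m/v_n$.
\end{proof}

\begin{lemma}\label{lem:meanA}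
Let $0<\rho<r$, let $Q\subset U$ be a cube of side $\eta$, and let $X=(r+1)/\eta$. Then $I_N(Q,X)\le C_3|A|\,|Q|$ for every $N$.
\end{lemma}

\begin{proof}
We split the sum \eqref{eq:I} into the shells $2^{l-1}\le|z|<2^l$, $l\in\mathbf Z$. Only shells with $2^l>X$ occur, and for them $\eta2^l>r+1$ and $2^l>1$. For $p$ in the $l$-th shell, $A_N(|z|)$ is contained in
\[
A^l=\{w\in A:2^{l-1}/3\le|w/\rho|^N\le2^{l+1}\},
\]
so by \eqref{eq:slicebound} the term of $p$ is at most
\[
C_1\eta^{2m-2}|A^l|\,|z|^{-2m-2}\le C_1\eta^{2m-2}|A^l|\,4^n\,2^{-2nl}.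
\]
Most points of the shell have term $0$. Fix $a_0\in Q$. If the term of $p$ is nonzero, then $|w_a(p)|\le r$ for some $a\in Q$, and
\[
|w_{a_0}(p)|\le r+|a-a_0|\,|z|\le r+d\eta2^l\le(1+d)\eta2^l .
\]
Lemma~\ref{lem:count} with $s=2^l$ and $t=(1+d)\eta2^l\ge1$ bounds the number of such $p$ by $C_2(1+d)^2\eta^2\,2^{2ml+2l}=C_2(1+d)^2\eta^2\,2^{2nl}$. The powers of $2^l$ cancel, and the shell contributes at most $4^nC_1C_2(1+d)^2\eta^{2m}|A^l|$.

It remains to sum the areas $|A^l|$. If $w\in A^l$ and $Y=|w/\rho|^N$, then $\log_2Y-1\le l\le\log_2Y+1+\log_23$. This interval has length less than $4$, so $w$ lies in at most four of the sets $A^l$, and $\sum_l|A^l|\le4|A|$. Take $C_3=4^{n+1}C_1C_2(1+d)^2$.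
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By \eqref{eq:negligible} and Lemma~\ref{lem:meanA}, $\liminf_N\int_Q\sigma_N\,da\le C_3|A|\,|Q|$ for every annulus and every cube $Q\subset U$. This is \eqref{eq:mean} with $G$ equal to $C_3$ times Lebesgue measure on $U$. Proposition~\ref{prop:ae} and Corollary~\ref{cor:five} finish the proof.
\end{proof}

\section{The logarithmic condition: proof of Theorem~\ref{thm:B}}\label{sec:B}

Hypothesis \eqref{eq:density} is weaker than separation in two ways. It gives no bound shell by shell, only a bound for the total up to certain radii $R_i$; we match this by using the uniform estimate \eqref{eq:thin} and exponents $N_i$ proportional to $\log R_i$. It also gives no control of directions: the points may crowd near one hyperplane $w+a_0\cdot z=0$, and then the mean estimate with Lebesgue measure may fail near $a_0$. We therefore record in a measure $G$ on the parameter space where the points crowd; its total mass is finite, so its density is finite almost everywhere.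

Choose $R_i\to\infty$, $R_i>1$, and $C_0$ with $\sum_{p\in E,\,1\le|p|\le R_i}|p|^{-2n}\le C_0\log R_i$. Let $K^{(\delta)}$ be the closed $\delta$-neighborhood of a compact set $K$, and put $b=2+d$.

\emph{The measure $G$.} For $p=(z,w)$ with $z\ne0$ let $\tau_p$ be the restriction of $\lambda$ to $H_p(0)\cap U^{(1)}$, and let $\tau_p=0$ if $z=0$. Since $|a|\le1+d$ on $U^{(1)}$, the mass of $\tau_p$ is at most $C_4=v_{m-1}(1+d)^{2m-2}$. If $\tau_p\ne0$, then $w=-a\cdot z$ for some $a$ with $|a|\le1+d$, so
\begin{equation}\label{eq:cone}
\tau_p\ne0\quad\Longrightarrow\quad|p|\le|z|+|w|\le b|z| .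
\end{equation}
The positive measures
\[
G_i=\frac1{\log R_i}\sum_{p\in E,\ 1\le|p|\le R_i}|p|^{-2n}\,\tau_p
\]
live on the compact set $U^{(1)}$ and have mass at most $C_0C_4$. A sequence of positive measures of bounded mass on a compact metric space has a weak-$*$ convergent subsequence. Passing to it, we have $\int\psi\,dG_i\to\int\psi\,dG_\infty$ for all continuous $\psi$ on $U^{(1)}$, with $G_\infty$ a finite positive measure. For compact $K\subset U^{(1)}$ and continuous $\psi\ge\mathbf 1_K$ this gives $\limsup_iG_i(K)\le\int\psi\,dG_\infty$, and letting $\psi$ decrease to $\mathbf 1_K$,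
\begin{equation}\label{eq:usc}
\limsup_{i\to\infty}G_i(K)\le G_\infty(K).
\end{equation}
The radii $R_i$ and the measure $G_\infty$ are now fixed, independently of any annulus.

\begin{lemma}\label{lem:meanB}
Let $0<\rho<r\le2\rho$ and let $Q\subset U$ be a cube. Then
\[
\liminf_{N\to\infty}\int_Q\sigma_N(E_a;\rho,r)\,da\le4b^{2n}(\log6)\,|A|\,G_\infty(Q).
\]
\end{lemma}

\begin{proof}
Fix $X\ge\max\{1,r\}$ and put $\delta=r/X\le1$. We first compare the slices in \eqref{eq:slice} with $\tau_p$. Let $|z|>X$ and $|\zeta|\le r$. Adding $\zeta\bar z/|z|^2$ to $a$ adds $\zeta$ to $w_a(p)$, so $H_p(\zeta)=H_p(0)+\zeta\bar z/|z|^2$, a translation of length at most $\delta$. Translating back carries $Q\cap H_p(\zeta)$ into $Q^{(\delta)}\cap H_p(0)\subset U^{(1)}$, so $\lambda(Q\cap H_p(\zeta))\le\tau_p(Q^{(\delta)})$. By \eqref{eq:slice} and $2m+2=2n$, the term of $p$ in $I_N(Q,X)$ is at most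
\begin{equation}\label{eq:term}
|z|^{-2n}\,|A_N(|z|)|\;\tau_p(Q^{(\delta)}).
\end{equation}

We now take $N$ as large as possible subject to all contributing points lying in $\{|p|\le R_i\}$:
\[
N_i=\left\lfloor\frac{\log(R_i/3b)}{\log(r/\rho)}\right\rfloor,\qquad\text{so that}\quad N_i\to\infty,\quad3b(r/\rho)^{N_i}\le R_i,\quad\frac{\log R_i}{N_i}\to\log\frac r\rho .
\]
If \eqref{eq:term} is nonzero for $N=N_i$, then \eqref{eq:range} and \eqref{eq:cone} give $|p|\le b|z|\le3b(r/\rho)^{N_i}\le R_i$ and $|z|^{-2n}\le b^{2n}|p|^{-2n}$; also $|p|\ge|z|>1$. Summing \eqref{eq:term} and using \eqref{eq:thin},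
\[
I_{N_i}(Q,X)\le2\pi r^2(\log6)\,b^{2n}\,\frac{\log R_i}{N_i}\,G_i(Q^{(\delta)}).
\]
By \eqref{eq:negligible} and \eqref{eq:usc},
\[
\liminf_{N\to\infty}\int_Q\sigma_N\,da\le\limsup_{i\to\infty}I_{N_i}(Q,X)\le2\pi(\log6)\,b^{2n}\,r^2\log(r/\rho)\,G_\infty(Q^{(\delta)}).
\]
The factor $r^2\log(r/\rho)$ is comparable with the area of $A$; here $r\le2\rho$ is used:
\[
|A|=2\pi\int_\rho^rs^2\,\frac{ds}s\ge2\pi\rho^2\log\frac r\rho\ge\frac\pi2\,r^2\log\frac r\rho .
\]
So the lower limit is at most $4b^{2n}(\log6)|A|\,G_\infty(Q^{(r/X)})$. As $X\to\infty$ the sets $Q^{(r/X)}$ decrease to the closed set $Q$, so $G_\infty(Q^{(r/X)})\to G_\infty(Q)$.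
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Lemma~\ref{lem:meanB} is \eqref{eq:mean} with $G=4b^{2n}(\log6)\,G_\infty$, so Proposition~\ref{prop:ae} and Corollary~\ref{cor:five} show that five shears map $E$ onto $\mathbf Ne_1$.

For the special cases, suppose $\#\{p\in E:|p|\le R\}=O(R^{2n})$. The count is finite for each $R$, so it is at most $CR^{2n}$ for all $R\ge1$ and some $C$. The shell $2^l\le|p|<2^{l+1}$, $l\ge0$, contributes at most $C2^{2n(l+1)}2^{-2nl}=4^nC$ to the sum in \eqref{eq:density}, and at most $1+\log_2R$ shells meet $\{1\le|p|\le R\}$. So the sum is $O(\log R)$. If $\sum_{p\in E\setminus\{0\}}|p|^{-2n}<\infty$, the sum is bounded and the lower limit in \eqref{eq:density} is $0$.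
\end{proof}

\begin{remark}\label{rem:gain}
The bound \eqref{eq:term} accounts for the form of \eqref{eq:density}. The factor $|z|^{-2m}$ is the volume of a ball of excluded $c$, as in Example~\ref{ex:linear}. Averaging over the linear shear contributes $|z|^{-2}$ and raises the exponent to $2n$. The area $|A_N(|z|)|=O(1/N)$ absorbs a sum of size $\log R$, because the resonant points reach out to a radius $R$ with $\log R$ of order $N$. A lower limit suffices in \eqref{eq:density} because each step of Proposition~\ref{prop:h} needs only infinitely many good exponents $N$, not all large ones.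
\end{remark}

\begin{thebibliography}{9}
\bibitem{RR}
Rosay and Rudin, \emph{Holomorphic maps from $\mathbf C^n$ to $\mathbf C^n$}, Trans. Amer. Math. Soc. 310 (1988).
\texttt{https://typeset.io/pdf/holomorphic-maps-from-n-to-n-1zx8y1h5mp.pdf}
\end{thebibliography}
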